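\title{Packings of unit disks whose convex hull has least area}

\begin{abstract}
Among all packings of $n$ unit disks in the plane we look for those whose convex hull has least area. Put $k=\lceil\sqrt{12n-3}-3\rceil$. Wegner's inequality bounds the area from below by $2\sqrt3(n-1)+(2-\sqrt3)k+\pi$, with equality only for certain hexagonal pieces of the triangular lattice, which do not exist for every $n$. We prove that when they do not exist, the least area is $2\sqrt3(n-1)+(2-\sqrt3)(k+1)+\pi$ and is attained exactly by the Groemer packings whose centers span a polygon of perimeter $2(k+1)$. Hence for every $n\ge2$ the optimal packings are Groemer packings of minimal perimeter. The proof compares two prices of angular deviation in a reduced Delaunay triangulation: what it costs in area and what it can save in boundary edges. We also show that Wegner's bound is attained if and only if $(k+3)^2-12n+3$ is represented by the form $x^2+3y^2+3z^2$.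
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{packing} of $n\ge2$ unit disks in the Euclidean plane $\mathbb E^2$ is a family of $n$ non-overlapping disks of radius $1$. Equivalently, it is given by a set $X$ of $n$ \emph{centers} at mutual distances at least $2$. Let $C$ be the convex hull of the centers and $D$ the convex hull of the disks. For which packings is the area of $D$ least?

For a compact convex set write $A$ for the area and $P$ for the perimeter; a segment has area $0$, and its perimeter is twice its length. Since $D=C+B$, where $B$ is the unit disk, Steiner's formula gives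
\begin{equation}\label{eq:steiner}
A(D)=A(C)+P(C)+\pi ,
\end{equation}
so the problem is to minimize $A(C)+P(C)$. The two terms are linked by the Thue--Groemer inequality: if a compact convex set $C$ contains the centers of $n$ non-overlapping unit disks, then
\begin{equation}\label{eq:TG}
\frac{1}{2\sqrt3}A(C)+\frac14P(C)+1\ge n .
\end{equation}
A packing is a \emph{Groemer packing} if equality holds in \eqref{eq:TG} for the convex hull $C$ of its centers. Groemer described when this happens: the centers must be exactly the points in $C$ of a regular triangular lattice of edge length $2$, and every side of $C$ must lie on a line through two adjacent (distance $2$) lattice points. Thus $C$ is a possibly degenerate polygon with at most six sides.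

It is convenient to subtract the leading terms and to normalize. Throughout the paper
\[
u=2-\sqrt3\approx0.268,\qquad
\Delta=\frac{A(D)-\pi-2\sqrt3(n-1)}{u}=\frac{A(C)+P(C)-2\sqrt3(n-1)}{u},
\]
and we call $\Delta$ the \emph{excess} of the packing. Inequality \eqref{eq:TG} says $A(C)\ge2\sqrt3(n-1)-\frac{\sqrt3}2P(C)$. Adding $P(C)$ and using $1-\frac{\sqrt3}2=\frac u2$, we see that $\Delta\ge P(C)/2$, and
\begin{equation}\label{eq:groemerDelta}
\Delta=P(C)/2\quad\text{if and only if the packing is a Groemer packing.}
\end{equation}
By Groemer's description the boundary of $C$ then consists of lattice edges, so a Groemer packing has integral excess, and the best Groemer packing is the one of least perimeter. A row of $n$ touching disks is a Groemer packing with $\Delta=2(n-1)$. At the other extreme, the regular hexagon with $j$ lattice edges on each side has $n=3j^2+3j+1$, hence $12n-3=(6j+3)^2$ and $\Delta=6j=\sqrt{12n-3}-3$. This explains the notation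
\[
\varphi(n)=\sqrt{12n-3}-3,\qquad \psi(n)=\lceil\varphi(n)\rceil,\qquad k=\psi(n),
\]
where $k$ always refers to the number $n$ of disks under consideration. The function $\varphi$ is increasing and concave on $[1,\infty)$, $\varphi(1)=0$, and $\psi(n)=n$ for $2\le n\le6$.

Every Groemer packing of $n$ disks satisfies $P(C)\ge2k$, and one with $P(C)=2k$ is called a \emph{Wegner packing}. Two touching disks, three mutually touching disks, and four disks at the vertices of a rhombus made of two lattice triangles are Wegner packings for $n=2,3,4$. Wegner packings need not be unique up to congruence (there are two for $n=18$; see Figure~\ref{fig:18}), and for some $n$ none exists, the smallest such $n$ being $121$. The following two results are known; they are Theorems 1.1 and 1.2 of \cite{DCG}.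

\begin{theorem}[Wegner]\label{thm:wegner}
If $D$ is the convex hull of $n$ non-overlapping unit disks, then
\[
A(D)\ge2\sqrt3\,(n-1)+(2-\sqrt3)\bigl\lceil\sqrt{12n-3}-3\bigr\rceil+\pi ,
\]
that is, $\Delta\ge k$, with equality if and only if the packing is a Wegner packing.
\end{theorem}

\begin{theorem}\label{thm:groemer}
For every $n\ge2$ there is a Groemer packing of $n$ unit disks with
\[
A(D)\le2\sqrt3\,(n-1)+(2-\sqrt3)\bigl\lceil\sqrt{12n-3}-2\bigr\rceil+\pi ,
\]
that is, with $\Delta\le k+1$.
\end{theorem}

If a Wegner packing exists, Theorem~\ref{thm:wegner} solves the problem. If none exists, the two theorems leave the window $k<\Delta\le k+1$, whose width in area is only $u$. The natural guess is that the lattice still wins. This is Conjecture 1.4 of \cite{DCG}: the packing that minimizes the area of the convex hull is the Groemer packing of minimal perimeter, and equality holds in Theorem~\ref{thm:wegner} or in Theorem~\ref{thm:groemer}. In precise form, for every $n\ge2$: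
\begin{itemize}
\item[(a)] every packing of $n$ unit disks for which $A(D)$ is minimal is a Groemer packing, and its $P(C)$ is minimal among all Groemer packings of $n$ unit disks;
\item[(b)] the minimum of $A(D)$ over all packings of $n$ unit disks corresponds to $\Delta=k$ or to $\Delta=k+1$.
\end{itemize}
No integrality argument can give this directly, because the excess of a general packing is a real number that varies continuously. When a Wegner packing exists, dilating its centers produces every value $\Delta\ge k$. The content of the conjecture is that the values below $k+1$ disappear altogether as soon as the lattice shape is missing. This is what we prove.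

\begin{theorem}\label{thm:main}
Let $n\ge2$.
\begin{itemize}
\item[(i)] Every packing of $n$ unit disks satisfies $\Delta\ge k$.
\item[(ii)] If no Wegner packing of $n$ disks exists, then every packing of $n$ unit disks satisfies $\Delta\ge k+1$, with equality if and only if it is a Groemer packing with $P(C)=2(k+1)$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:conj}
Statements \textup{(a)} and \textup{(b)} hold for every $n\ge2$.
\end{corollary}

\begin{proof}
If a Wegner packing exists, then by Theorem~\ref{thm:wegner} the minimum is $\Delta=k$, and the minimizers are the Wegner packings, which have the least possible Groemer perimeter $2k$. If none exists, Theorem~\ref{thm:groemer} gives a packing with $\Delta\le k+1$. By Theorem~\ref{thm:main}(ii) the minimum is $\Delta=k+1$, and every minimizer is a Groemer packing with $P(C)=2(k+1)$. This perimeter is minimal, because every Groemer packing has $P(C)/2=\Delta\ge k+1$ by \eqref{eq:groemerDelta}.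
\end{proof}

Part (i) of Theorem~\ref{thm:main} is the inequality of Theorem~\ref{thm:wegner}; it falls out of the estimates needed for part (ii). Part (ii) follows from a sharper statement valid for all $n\ge3$, Theorem~\ref{thm:dich}: a packing with $\Delta<k+1$ is combinatorially a Wegner packing. Section~\ref{sec:exist}, which is not needed for the conjecture, decides arithmetically which of the two values in (b) occurs.

Angles are measured in radians, \emph{obtuse} means larger than $\pi/2$, and $t^+=\max(t,0)$.

\section{The mechanism: a wheel with five spokes}\label{sec:idea}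

Triangulate $C$ with vertex set $X$, and let $b$ be the number of edges on the boundary. By Euler's formula there are $2n-b-2$ triangles. If each of them had area at least $\sqrt3$, the area of a lattice triangle, then
\[
A(C)+P(C)\ge\sqrt3(2n-b-2)+2b=2\sqrt3(n-1)+ub ,
\]
that is, $\Delta\ge b$. So each boundary edge costs one unit of excess, and a packing could hope to beat the lattice by using fewer than $k$ boundary edges.

The case $n=6$, $k=6$ shows why this hope fails. The lattice triangle with two edges per side has $A(C)=4\sqrt3$ and $P(C)=12$, so $\Delta=6$. Now put one center at a point $o$ and five at the vertices of a regular pentagon of circumradius $2$ about $o$; its sides have length $4\sin\frac\pi5>2$. The five spokes triangulate $C$ with $b=5=k-1$. But the five angles at $o$ add up to $2\pi$, which is $\frac\pi3$ more than five lattice angles, and this surplus must be paid for in area. Since $\sin$ is concave, $2\sin\theta$ lies above its chord on $[\frac\pi3,\frac\pi2]$: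
\begin{equation}\label{eq:chord}
2\sin\theta\ge\sqrt3+\lambda\Bigl(\theta-\frac\pi3\Bigr)\quad\text{for }\frac\pi3\le\theta\le\frac\pi2,\qquad \lambda:=\frac{6u}{\pi},
\end{equation}
with equality only at the two ends. Each triangle has area $2\sin\frac{2\pi}5$, so the total area is at least $5\sqrt3+\lambda\frac\pi3=5\sqrt3+2u$, and
\[
A(C)+P(C)\ge5\sqrt3+2u+10=10\sqrt3+5u+2u,\qquad\text{so }\Delta\ge5+2=k+1 .
\]
An angular deviation of $\frac\pi3$ has saved one boundary edge, worth one unit, and has cost two units of area.

The general proof makes both rates exact. To a suitable triangulated part $K$ of $C$ we attach its number $b$ of boundary edges and its total angular deviation $\kappa$ from the equilateral shape, measured in units of $\frac\pi6$ (the wheel has $\kappa=2$), and we prove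
\[
\Delta\ge b+\kappa\quad\text{(Sections \ref{sec:complex} and \ref{sec:area})},\qquad
b+\lfloor\kappa/2\rfloor\ge k\quad\text{(Section \ref{sec:comb})}.
\]
If $\kappa\ge2$, then $\Delta\ge b+2\lfloor\kappa/2\rfloor\ge k+1$. If $\kappa<2$, then $b\ge k$, and again $\Delta\ge k+1$ unless $b=k$. In the remaining case there is too little deviation for an inner vertex of degree other than $6$, and $K$ can be redrawn in the lattice as a Wegner packing (Section~\ref{sec:dich}).

\section{The reduced Delaunay complex}\label{sec:complex}

A triangle with sides at least $2$ may be flat and have small area, so the count of Section~\ref{sec:idea} needs a good triangulation. The Delaunay triangulation controls flat triangles through their neighbors, but not those along the boundary, which we shall remove. What remains need be neither convex nor a disk, so we first set up the count for a wider class of objects.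

\subsection*{Complexes}
A \emph{complex} is a finite rectilinear simplicial complex $K$ in $\mathbb E^2$ whose underlying set $|K|$ is connected and satisfies $H_1(|K|)=0$ (integer coefficients). By Alexander duality, the complement of a compact plane polyhedron has $1+\operatorname{rank}H_1$ components, so $\mathbb E^2\setminus|K|$ is connected. Also $H_2(|K|)=0$: the union of the triangles that occur in a nonzero $2$-chain has a boundary in the plane, and an edge on it lies in exactly one of these triangles, so it survives in the boundary of the chain. Hence the numbers $n,E,F$ of vertices, edges and triangles satisfy $n-E+F=1$.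

For an edge $e$ let $w(e)\in\{0,1,2\}$ be $2$ minus the number of triangles of $K$ that contain $e$; this is the number of sides of $e$ that are exposed. Put $b(K)=\sum_ew(e)=2E-3F$. Eliminating $E$ gives
\begin{equation}\label{eq:euler}
F=2n-b(K)-2 .
\end{equation}
The analogue of area plus perimeter is $L(K)=\sum_TA(T)+\sum_ew(e)\ell(e)$, where $\ell$ is length. Since $\sqrt3F+2b(K)=2\sqrt3(n-1)+u\,b(K)$ by \eqref{eq:euler},
\begin{equation}\label{eq:L}
L(K)-2\sqrt3(n-1)=u\,b(K)+\sum_T\bigl(A(T)-\sqrt3\bigr)+\sum_ew(e)\bigl(\ell(e)-2\bigr).
\end{equation}

For a triangle $T$ with angles $\theta_1,\theta_2,\theta_3$ the numbers $\theta_i-\frac\pi3$ add up to $0$, and we define the \emph{deviation} of $T$ and of $K$ by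
\[
\operatorname{dev}(T)=\sum_i\Bigl(\theta_i-\frac\pi3\Bigr)^+=\sum_i\Bigl(\frac\pi3-\theta_i\Bigr)^+,\qquad
\kappa(K)=\frac6\pi\sum_{T\in K}\operatorname{dev}(T).
\]
The sum of $\theta_i-\frac\pi3$ over any subset of the three angles lies between $-\operatorname{dev}(T)$ and $\operatorname{dev}(T)$. Hence, if $\Theta$ is any collection of angles of the triangles in a family $\mathcal T$,
\begin{equation}\label{eq:devsum}
\Bigl|\sum_{\theta\in\Theta}\Bigl(\theta-\frac\pi3\Bigr)\Bigr|\le\sum_{T\in\mathcal T}\operatorname{dev}(T).
\end{equation}

\subsection*{The Delaunay triangulation}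
Let $X$ be the set of centers of a packing. If $X$ is not collinear, there is a triangulation $K_0$ of $C$ with vertex set $X$ such that the open circumdisk of each triangle contains no point of $X$; this is a \emph{Delaunay triangulation} (cells with more than three cocircular vertices are triangulated arbitrarily). If $X$ is collinear, let $K_0$ be the path through $X$. In both cases $K_0$ is a complex with $L(K_0)=A(C)+P(C)$, and all its edges have length at least $2$. Write $R(T)$ for the circumradius.

\begin{lemma}\label{lem:neighbor}
Let $T\in K_0$ be a triangle with obtuse angle $\alpha$, and let $T_1\in K_0$ be another triangle on the longest edge $e$ of $T$. Then the angle $\theta$ of $T_1$ opposite $e$ satisfies $\theta\le\pi-\alpha<\frac\pi2$, and $R(T_1)\ge R(T)$.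
\end{lemma}

\begin{proof}
The vertex of $T_1$ opposite $e$ lies on the other side of $e$ and not in the open circumdisk of $T$. By the inscribed angle theorem it sees $e$ under an angle at most $\pi-\alpha$. Then $\sin\theta\le\sin\alpha$, and $R(T_1)=\ell(e)/(2\sin\theta)\ge\ell(e)/(2\sin\alpha)=R(T)$.
\end{proof}

\subsection*{Collapses}
Lemma~\ref{lem:neighbor} is of no use for an obtuse triangle whose longest edge is exposed. Such a triangle can be discarded at a profit. Let $K'$ be a subcomplex of $K_0$ that is a complex, and let $T\in K'$ be an obtuse triangle whose longest edge $e$ has $w(e)=1$ in $K'$. To \emph{collapse} $T$ means to remove $T$ and $e$ and to keep all vertices and all other simplices. Pushing $T$ from $e$ onto its other two edges is a deformation retraction, so the result is again a complex. The weights of these two edges increase by $1$, so $L$ drops by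
\[
g(T)=A(T)+c-a-a',
\]
where $c=\ell(e)$ and $a,a'\ge2$ are the other two sides.

\begin{lemma}\label{lem:gain}
If $\gamma$ is the obtuse angle of $T$, then $g(T)>2(\sqrt2-1)\sin\gamma>0$.
\end{lemma}

\begin{proof}
By the law of cosines $(a+a')^2-c^2=2aa'(1+\cos\gamma)$, so $a+a'-c=2aa'(1+\cos\gamma)/(a+a'+c)$. With $A(T)=\frac12aa'\sin\gamma$ and $(1+\cos\gamma)/\sin\gamma=\cot\frac\gamma2$ this gives
\[
g(T)=\frac12aa'\sin\gamma\,\Bigl[1-\frac{4\cot(\gamma/2)}{a+a'+c}\Bigr].
\]
Here $\cot\frac\gamma2<1$ and $c^2>a^2+a'^2\ge8$, so the bracket exceeds $1-\frac4{4+2\sqrt2}=\sqrt2-1$.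
\end{proof}

Start from $K_0$ and collapse until no further collapse is possible. The result $K$ is a \emph{reduced Delaunay complex} of the packing. It may depend on the choices made; everything below holds for every choice. All $n$ centers are vertices of $K$, and every obtuse triangle of $K$ has its longest edge in two triangles of $K$. From $L(K_0)=L(K)+\sum g$ and \eqref{eq:L} we obtain the identity on which the proof rests:
\begin{equation}\label{eq:identity}
u\Delta=u\,b(K)+\sum_{T\in K}\bigl(A(T)-\sqrt3\bigr)+\sum_{e\in K}w(e)\bigl(\ell(e)-2\bigr)+\sum_{T\text{ collapsed}}g(T).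
\end{equation}
The last two sums are nonnegative.

\begin{example}\label{ex:bent}
Take three centers $p,q,r$ with $|pq|=|qr|=2$ and an angle $\gamma$ close to $\pi$ at $q$. Then $K_0$ is one triangle with $b(K_0)=3$ and area close to $0$, far below $\sqrt3$. One collapse leaves the path $pqr$, with $b(K)=4$, and \eqref{eq:identity} reads $\Delta=4+g/u$. The collapse recognizes the packing as a slightly bent row.
\end{example}

\subsection*{Saturation}
The area estimate needs an upper bound for the circumradii. Call $X$ \emph{saturated} if every point of $C$ has distance less than $2$ from some center, that is, if no further center can be placed in $C$. Packings that are not saturated waste much more than one unit of excess and are disposed of in Section~\ref{sec:combine}. Saturation bounds the circumradius only when the circumcenter lies in $C$; in Example~\ref{ex:bent} the set is saturated and the circumradius is huge. After the collapses, Lemma~\ref{lem:neighbor} leads from any triangle to one that contains its circumcenter.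

\begin{lemma}\label{lem:radius}
If $X$ is saturated, every triangle of $K$ has circumradius less than $2$, and all its angles lie in $(\frac\pi6,\frac{2\pi}3)$.
\end{lemma}

\begin{proof}
Let $T\in K$. As long as the current triangle is obtuse, pass to the other triangle of $K$ on its longest edge. By Lemma~\ref{lem:neighbor} the circumradius does not decrease. If the new triangle is obtuse too, the common edge is opposite an acute angle, so the new longest edge is strictly longer. Hence the process stops, at a non-obtuse triangle $T^*\in K$ with $R(T^*)\ge R(T)$. The circumcenter of $T^*$ lies in $T^*\subset C$, and its distance from $X$ is $R(T^*)$ by the Delaunay property. So $R(T)\le R(T^*)<2$. Every angle $\theta$ of $T$ satisfies $\sin\theta\ge2/(2R(T))>\frac12$. Thus all three angles exceed $\frac\pi6$, and so each is less than $\pi-2\cdot\frac\pi6$.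
\end{proof}

\section{Deviation costs area}\label{sec:area}

\begin{proposition}\label{prop:area}
If $X$ is saturated, then $\sum_{T\in K}(A(T)-\sqrt3)\ge u\,\kappa(K)$. In case of equality every triangle of $K$ is equilateral with side $2$ or right isosceles with legs $2$.
\end{proposition}

The constant cannot be improved: for four centers at the vertices of a square of side $2$ the complex consists of two right isosceles triangles, $\kappa=2$, and both sides equal $4-2\sqrt3=2u$.

With $\lambda=6u/\pi$ as in \eqref{eq:chord}, put
\[
f(T)=A(T)-\sqrt3-\lambda\operatorname{dev}(T).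
\]
Since $u\,\kappa(K)=\lambda\sum\operatorname{dev}(T)$, we must show $\sum_{T\in K}f(T)\ge0$. We use $6u<1.61$ and $\lambda<0.52$. For non-obtuse triangles the inequality holds term by term.

\begin{lemma}\label{lem:acute}
Let $T$ have all sides at least $2$ and all angles in $(\frac\pi6,\frac\pi2]$. Then $\operatorname{dev}(T)\le\frac\pi6$ and $f(T)\ge0$, and $f(T)=0$ only if $T$ is equilateral with side $2$ or right isosceles with legs $2$.
\end{lemma}

\begin{proof}
Suppose first that at most one angle exceeds $\frac\pi3$, and let $\alpha\in[\frac\pi3,\frac\pi2]$ be the largest angle. Then $\operatorname{dev}(T)=\alpha-\frac\pi3\le\frac\pi6$ and $A(T)\ge2\sin\alpha$, so $f(T)\ge0$ by \eqref{eq:chord}. Equality forces the two sides at $\alpha$ to be $2$ and $\alpha\in\{\frac\pi3,\frac\pi2\}$.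

Suppose now that two angles $\alpha\ge\beta$ exceed $\frac\pi3$. The third satisfies $\frac\pi6<\gamma<\frac\pi3$, and $\operatorname{dev}(T)=\frac\pi3-\gamma<\frac\pi6$. From $\beta>\frac\pi3$ we get $\alpha-\beta=\pi-\gamma-2\beta<\frac\pi3-\gamma$. The side $c$ opposite $\gamma$ is at least $2$, so
\[
A(T)=\frac{c^2\sin\alpha\sin\beta}{2\sin\gamma}\ge\frac{\cos(\alpha-\beta)+\cos\gamma}{\sin\gamma}
>\frac{\cos(\frac\pi3-\gamma)+\cos\gamma}{\sin\gamma}=\frac32\cot\gamma+\frac{\sqrt3}2 .
\]
The right side equals $\sqrt3$ at $\gamma=\frac\pi3$, and $|\cot'|=1/\sin^2\ge\frac43$ on $[\gamma,\frac\pi3]$. Hence $A(T)-\sqrt3>2(\frac\pi3-\gamma)>\lambda\operatorname{dev}(T)$.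
\end{proof}

Obtuse triangles may have $f<0$. Let $T\in K$ have the angle $\frac\pi2+y$; by Lemma~\ref{lem:radius}, $0<y<\frac\pi6$. The other two angles exceed $\frac\pi6$ and have sum less than $\frac\pi2$, so both are less than $\frac\pi3$, and $\operatorname{dev}(T)=\frac\pi6+y$. Since $\sqrt3+\lambda\frac\pi6=\sqrt3+u=2$, we have $f(T)=A(T)-2-\lambda y$. With
\[
\eta(y)=2(1-\cos y)+\lambda y
\]
this becomes
\begin{equation}\label{eq:obtuse}
f(T)+\eta(y)=A(T)-2\cos y\ge0 ,
\end{equation}
because $A(T)\ge2\sin(\frac\pi2+y)$. Equality holds for the isosceles triangle with legs $2$, so $\eta(y)$ is exactly the largest possible deficit. On $[0,\frac\pi6]$ the function $\eta$ is increasing and convex, $\eta(0)=0$, $\eta(\frac\pi6)=2u$, and $\eta(y)\le y^2+\lambda y$. The deficit will be covered by the neighbor across the longest edge, which has a long edge and a large circumradius and therefore area to spare.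

\begin{proof}[Proof of Proposition~\ref{prop:area}]
For every obtuse $T'\in K$, with angle $\frac\pi2+y'$, let the other triangle of $K$ on its longest edge \emph{pay} $\eta(y')$ to $T'$. Let $f^*$ be the values after all payments, so that $\sum f^*=\sum f$. A triangle that pays nothing has $f^*\ge0$, by Lemma~\ref{lem:acute} if it is non-obtuse and by \eqref{eq:obtuse} if it is obtuse. We show that $f^*>0$ for every payer. If $T$ pays $T'$, then by the law of cosines in $T'$ the common edge has squared length at least $8+8\sin y'>8$, and by Lemma~\ref{lem:neighbor} it is opposite an acute angle of $T$. Every payment is less than $2u$.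

\emph{An obtuse payer $T$}, with angle $\frac\pi2+y$. It can pay only across the two edges at its obtuse angle. If it paid across both, both would exceed $2\sqrt2$, the longest edge would exceed $4$, and $R(T)>2$, contrary to Lemma~\ref{lem:radius}. So it pays once, and $A(T)>\frac12\cdot2\sqrt2\cdot2\cdot\cos y$. It also receives $\eta(y)$, so by \eqref{eq:obtuse}
\[
f^*(T)>(2\sqrt2-2)\cos y-2u>(2\sqrt2-2)\frac{\sqrt3}2-2u>0.71-0.54>0 .
\]

\emph{A non-obtuse payer $T$.} It pays one, two or three triangles. Let $y$ be the largest of their parameters, attained at $T'$ with obtuse angle $\alpha=\frac\pi2+y$; each payment is at most $\eta(y)$. Since $\operatorname{dev}(T)\le\frac\pi6$, we have $f(T)\ge A(T)-2$.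

Assume first that $T$ pays at most two triangles. The longest edge of $T'$ has squared length at least $8(1-\cos\alpha)=16\sin^2\frac\alpha2$, so by Lemmas~\ref{lem:neighbor} and \ref{lem:radius} the circumradius $R=R(T)$ satisfies
\[
2>R\ge R(T')\ge\frac{4\sin(\alpha/2)}{2\sin\alpha}=\frac1{\cos(\alpha/2)}>\sqrt2 .
\]
Define $\mu\in(\frac\pi6,\frac\pi4)$ by $\sin\mu=1/R$. As the sides are at least $2$, the angles $\theta_i$ of $T$ lie in $[\mu,\frac\pi2]$. We have $A(T)=2R^2\prod\sin\theta_i$, and the concave function $\sum\log\sin\theta_i$ attains its minimum on the polygon $\{\theta_i\in[\mu,\frac\pi2],\ \sum\theta_i=\pi\}$ at an extreme point. There at least two coordinates lie in $\{\mu,\frac\pi2\}$, since two coordinates strictly between the bounds could be moved in opposite directions. The triples $(\mu,\mu,\pi-2\mu)$ and $(\frac\pi2,\frac\pi2,0)$ are not in the polygon, because $\pi-2\mu>\frac\pi2$ and $0<\mu$. Only the permutations of $(\frac\pi2,\mu,\frac\pi2-\mu)$ remain, and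
\[
A(T)\ge2R^2\sin\mu\cos\mu=2\sqrt{R^2-1}\ge2\tan\frac\alpha2=2\tan\Bigl(\frac\pi4+\frac y2\Bigr).
\]
With $\tau=\tan\frac y2\in[\frac y2,1)$ we have $\tan(\frac\pi4+\frac y2)=1+\frac{2\tau}{1-\tau}\ge1+2\tau+2\tau^2\ge1+y+\frac{y^2}2$. Hence $f(T)\ge2y+y^2$ and
\[
f^*(T)\ge2y+y^2-2(y^2+\lambda y)=y(2-2\lambda-y)>0,
\]
because $2\lambda+y<1.04+0.53$.

Assume now that $T$ pays across all three edges. Then all squared sides $x_i$ are at least $8$, and one of them, say $x_1$, is at least $8(1+\sin y)$. Heron's formula reads $16A^2=H(x)=2\sum_{i<j}x_ix_j-\sum x_i^2$. On the convex cone of triples in which each coordinate is at most the sum of the other two, all partial derivatives $\partial H/\partial x_1=2(x_2+x_3-x_1)$, and so on, are nonnegative. The cone contains $x$, because $T$ is non-obtuse, and it contains $x^0=(8(1+\sin y),8,8)$. Along the segment from $x^0$ to $x$ no coordinate decreases, so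
\[
16A(T)^2\ge H(x^0)=64\bigl(4(1+\sin y)-(1+\sin y)^2\bigr)=256-64(1-\sin y)^2 .
\]
Therefore $f^*(T)\ge\Phi(y):=2\sqrt{4-(1-\sin y)^2}-2-3\eta(y)$. The function $z\mapsto\sqrt{4-(1-z)^2}$ is concave and increasing on $[0,1]$, $\sin$ is concave and $\eta$ is convex on $[0,\frac\pi6]$, so $\Phi$ is concave there. As $\Phi(0)=2\sqrt3-2>0$ and $\Phi(\frac\pi6)=\sqrt{15}-2-6u>3.87-2-1.61>0$, we get $\Phi(y)>0$.

Thus $\sum f=\sum f^*\ge0$. In case of equality there is no payer, hence no obtuse triangle, and $f(T)=0$ for all $T$; Lemma~\ref{lem:acute} gives the shapes.
\end{proof}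

\section{Deviation saves boundary at half the rate}\label{sec:comb}

The second estimate uses no lengths at all. It is a discrete isoperimetric inequality: many vertices require a long boundary, unless the angles deviate. The proof cuts the complex into two pieces where this is possible and otherwise peels off the outer layer. Cutting needs two inequalities for $\psi$.

\begin{lemma}\label{lem:psi}
Let $n_1\le n_2$ and $n$ be integers.
\begin{itemize}
\item[(a)] If $n_1\ge2$ and $n_1+n_2=n+1$, then $\psi(n_1)+\psi(n_2)\ge\psi(n)+1$.
\item[(b)] If $n_1\ge3$ and $n_1+n_2=n+2$, then $\psi(n_1)+\psi(n_2)\ge\psi(n)+2$.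
\end{itemize}
\end{lemma}

\begin{proof}
By concavity $\delta_j(n)=\varphi(n)-\varphi(n-j)$ decreases in $n$. From $\sqrt{33}>5.74$, $6.7<\sqrt{45}<6.71$, $\sqrt{57}<7.55$ and $\sqrt{69}<8.31$ we get
\[
\delta_1(4)=\sqrt{45}-\sqrt{33}<1,\qquad \delta_2(5)=\sqrt{57}-\sqrt{33}<2,
\]
\[
\delta_2(6)=\sqrt{69}-\sqrt{45}<1.7,\qquad \delta_3(7)=9-\sqrt{45}<2.3,\qquad \varphi(4)>3.7 .
\]
Hence $\psi(n)\le\psi(n-1)+1$ for $n\ge4$, and also for $n=3$, and $\psi(n)\le\psi(n-2)+2$ for $n\ge5$.

(a) If $n_1=2$, the sum is $2+\psi(n-1)\ge\psi(n)+1$. If $n_1=3$, then $n\ge5$ and the sum is $3+\psi(n-2)\ge\psi(n)+1$. If $n_1\ge4$, then $n\ge7$ and $4\le n_1\le n_2\le n-3$, so by concavity the sum is at least $\varphi(4)+\varphi(n-3)>\varphi(n)+3.7-2.3>\varphi(n)+1$; being an integer, it is at least $\psi(n)+1$.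

(b) If $n_1=3$, then $n\ge4$ and the sum is $3+\psi(n-1)\ge\psi(n)+2$. If $n_1\ge4$, then $n\ge6$, and the sum is an integer that is at least $\varphi(4)+\varphi(n-2)>\varphi(n)+3.7-1.7=\varphi(n)+2$.
\end{proof}

A \emph{cut vertex} of $K$ is a vertex whose removal disconnects the graph formed by the vertices and edges of $K$.

\begin{lemma}\label{lem:structure}
Let $K$ be a complex with $n\ge3$ vertices.
\begin{itemize}
\item[(a)] If $K$ has a cut vertex $v$, then $K$ is the union of two complexes $K_1,K_2$ that meet only in $v$, with $n_1+n_2=n+1$, $n_i\ge2$, $b(K)=b(K_1)+b(K_2)$ and $\kappa(K)=\kappa(K_1)+\kappa(K_2)$.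
\item[(b)] If $K$ has no cut vertex, then $|K|$ is a closed topological disk bounded by a simple polygon whose edges are edges of $K$ and which passes through exactly $b(K)$ vertices.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $K_1$ consist of all simplices spanned by $v$ and one component of the graph minus $v$, and $K_2$ of all simplices spanned by $v$ and the other components. The vertices other than $v$ of a simplex are pairwise adjacent, so every simplex lies in $K_1$ or $K_2$, and a triangle lies in the same part as each of its edges. This gives the additivity of $b$ and $\kappa$. Both parts are connected, since every component has an edge to $v$. As $|K_1|\cap|K_2|=\{v\}$, the Mayer--Vietoris sequence shows that $H_1(|K_1|)\oplus H_1(|K_2|)$ injects into $H_1(|K|)=0$.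

(b) The graph is a $2$-connected plane graph. In such a graph every face is bounded by a cycle, and every edge borders two different faces. The open triangles of $K$ are faces, and $\mathbb E^2\setminus|K|$ is the disjoint union of the other faces. It is connected, so the only other face is the unbounded one, and $|K|$ is the closed disk bounded by its boundary cycle. The edges of this cycle have $w=1$ and all others have $w=0$, so the cycle has $b(K)$ edges.
\end{proof}

In case (b) we call the $b(K)$ vertices on the boundary \emph{outer} and the others \emph{inner}. The triangles at an inner vertex form a closed cycle around it, and those at an outer vertex form a chain from one boundary edge to the other.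

\begin{proposition}\label{prop:comb}
Every complex $K$ with $n\ge1$ vertices satisfies $b(K)+\lfloor\kappa(K)/2\rfloor\ge\psi(n)$. If $K$ has a cut vertex, then $b(K)+\lfloor\kappa(K)/2\rfloor\ge\psi(n)+1$.
\end{proposition}

Equality holds for the regular lattice hexagons, with $\kappa=0$, and for the wheel of Section~\ref{sec:idea}, where $5+1=\psi(6)$. The heart of the proof is the peeling step. Removing the outer vertices of a regular lattice hexagon shortens the boundary by exactly $6$; if the boundary of a general complex shortens by only $6-c$, the angles at the outer vertices deviate by $c\,\frac\pi3$ in total, which contributes $2c$ to $\kappa$.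

\begin{proof}
Write $\beta(K)=b(K)+\lfloor\kappa(K)/2\rfloor$. This is an integer, so it suffices to compare it with $\varphi(n)$. We use induction on $n$. For $n=1$ we have $b=0=\psi(1)$, and for $n=2$ the complex is an edge and $b=2=\psi(2)$. Let $n\ge3$ and $b=b(K)$. We use $\lfloor x+x'\rfloor\ge\lfloor x\rfloor+\lfloor x'\rfloor$.

\emph{Cut vertex.} By Lemma~\ref{lem:structure}(a), induction and Lemma~\ref{lem:psi}(a), $\beta(K)\ge\beta(K_1)+\beta(K_2)\ge\psi(n_1)+\psi(n_2)\ge\psi(n)+1$.

From now on there is no cut vertex, so $|K|$ is a disk. A \emph{chord} is an edge that joins two outer vertices and is not a boundary edge.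

\emph{Chord.} A chord splits the disk into two disks, which carry complexes $K_1,K_2$ with $n_1+n_2=n+2$ and $3\le n_i\le n-1$. The chord is a boundary edge of both, so $b=b(K_1)+b(K_2)-2$, and $\kappa$ is additive. By induction and Lemma~\ref{lem:psi}(b), $\beta(K)\ge\psi(n_1)+\psi(n_2)-2\ge\psi(n)$.

\emph{No chord.} If $n=3$, then $K$ is a triangle and $b=3=\psi(3)$. Let $n\ge4$. A triangle with three outer vertices would have all its edges on the boundary and would be all of $|K|$; so there is none. Hence the triangle on a boundary edge has an inner third vertex. Let $K'$ consist of all simplices of $K$ spanned by the $n'=n-b\ge1$ inner vertices. We check that $K'$ is a complex.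

Let $v_1,\dots,v_b$ be the outer vertices in cyclic order. The edges opposite $v_i$ in the triangles at $v_i$ form a path from $v_{i-1}$ to $v_{i+1}$. Deleting its two ends leaves a path $\Gamma_i$, which consists of the other neighbors of $v_i$. They are inner because there are no chords, so $\Gamma_i\subset K'$. The third vertex of the triangle on $v_iv_{i+1}$ belongs to $\Gamma_i$ and to $\Gamma_{i+1}$, so $\Gamma=\bigcup\Gamma_i$ is nonempty and connected. From any inner vertex follow an edge path up to the first outer vertex $v_i$ on it; the vertex before $v_i$ lies in $\Gamma_i$, and up to there the path lies in $K'$. So $K'$ is connected. Next let $Z$ be a simple cycle in $K'$. The connected unbounded set $\mathbb E^2\setminus|K|$ misses $Z$ and therefore lies outside $Z$. So the open region inside $Z$ is contained in the interior of $|K|$ and contains no outer vertex. The closed disk bounded by $Z$ is thus a union of triangles of $K$ with inner vertices only, and $Z$ is a boundary in $K'$. Simple cycles generate all $1$-cycles, so $H_1(|K'|)=0$.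

Let $b'=b(K')$, and let $F_i$ be the number of triangles of $K$ with exactly $i$ outer vertices; $F_3=0$, and $F_0$ counts the triangles of $K'$. A triangle with exactly two outer vertices contains exactly one boundary edge, so $F_2=b$. By \eqref{eq:euler} for $K$ and $K'$,
\[
F_1+F_2=(2n-b-2)-(2n'-b'-2)=b+b',
\]
so $F_1=b'$. The triangles have $F_1+2F_2=b'+2b$ angles at outer vertices, and these add up to the angle sum $\pi(b-2)$ of the boundary polygon. Over these angles
\[
\sum\Bigl(\frac\pi3-\theta\Bigr)=\frac\pi3(b'+2b)-\pi(b-2)=\frac\pi3\,c,\qquad c:=b'-b+6 .
\]
They belong to triangles outside $K'$, so \eqref{eq:devsum} gives $\kappa(K)\ge\kappa(K')+2c$. As $c$ is an integer, $\lfloor\kappa(K)/2\rfloor\ge\lfloor\kappa(K')/2\rfloor+c$, and by induction $\beta=\beta(K)$ satisfies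
\[
\beta\ge b+c+\lfloor\kappa(K')/2\rfloor=\beta(K')+6\ge\varphi(n-b)+6=3+\sqrt{12(n-b)-3}.
\]
Since $b\le\beta$, we get $(\beta-3)^2\ge12n-12\beta-3$, that is, $(\beta+3)^2\ge12n-3$, or $\beta\ge\varphi(n)$.
\end{proof}

\section{Combining the estimates}\label{sec:combine}

Let $X$ be saturated, and put $b=b(K)$, $\kappa=\kappa(K)$, $s=\lfloor\kappa/2\rfloor$. Identity \eqref{eq:identity} and Propositions~\ref{prop:area} and \ref{prop:comb} give
\begin{equation}\label{eq:both}
\Delta\ge b+\kappa+\frac1u\sum_{T\text{ collapsed}}g(T)\ge b+\kappa,\qquad b+s\ge k .
\end{equation}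

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
If $X$ is saturated, then $\Delta\ge b+\kappa\ge b+s\ge k$. Otherwise the claim follows from the next lemma, whose proof uses only the saturated case.
\end{proof}

\begin{lemma}\label{lem:unsat}
If $X$ is not saturated, then $\Delta>k+1$.
\end{lemma}

\begin{proof}
Add centers in $C$, one at a time, at distance at least $2$ from all previous ones, until the set is saturated. The process stops, since the disks lie in $D$ and do not overlap; say $m\ge1$ centers were added. The sets $C$ and $D$ have not changed, so the saturated case for $n+m$ disks gives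
\[
A(D)\ge2\sqrt3(n+m-1)+u\,\psi(n+m)+\pi\ge2\sqrt3(n-1)+2\sqrt3+uk+\pi .
\]
Since $2\sqrt3>u$, this means $\Delta>k+1$.
\end{proof}

We record what equality in the first part of \eqref{eq:both} means.

\begin{lemma}\label{lem:tight}
Let $X$ be saturated and $\Delta=b+\kappa$. Then $K=K_0$, every edge with $w(e)>0$ has length $2$, and every triangle is equilateral with side $2$ or right isosceles with legs $2$. If moreover $\kappa=0$, the packing is a Groemer packing with $P(C)=2b$.
\end{lemma}

\begin{proof}
In \eqref{eq:identity} the last two sums must vanish and Proposition~\ref{prop:area} must hold with equality. As every $g(T)$ is positive, there was no collapse. If $\kappa=0$, then $P(C)=\sum w(e)\ell(e)=2b$ and $\Delta=b=P(C)/2$; apply \eqref{eq:groemerDelta}.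
\end{proof}

\begin{remark}
This also gives the case of equality in Theorem~\ref{thm:wegner}. If $\Delta=k$, then $X$ is saturated and $b+\kappa\le k\le b+\lfloor\kappa/2\rfloor$, so $\kappa=0$ and $b=k=\Delta$, and Lemma~\ref{lem:tight} shows that the packing is a Wegner packing.
\end{remark}

\section{The dichotomy}\label{sec:dich}

By the \emph{lattice triangulation} of the hull of a nondegenerate Groemer packing we mean its subdivision into lattice triangles of side $2$.

\begin{theorem}\label{thm:dich}
Let $n\ge3$. For every packing of $n$ unit disks, with reduced Delaunay complex $K$, at least one of the following holds.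
\begin{itemize}
\item[(A)] $\Delta>k+1$.
\item[(B)] The packing is a Groemer packing with $P(C)=2(k+1)$, so $\Delta=k+1$.
\item[(C)] $X$ is saturated, a Wegner packing of $n$ disks exists, and $K$ is combinatorially isomorphic to the lattice triangulation of the hull of the centers of such a Wegner packing; moreover $b(K)=k$.
\end{itemize}
\end{theorem}

To reach (C) we must manufacture a lattice packing from combinatorial information. We make all triangles equilateral and unroll the resulting surface in the plane. The difficulty is global: the unrolled surface must not overlap itself, and it must be convex in order to be the hull of its vertices. Both follow from local convexity.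

\begin{lemma}\label{lem:develop}
Let $K$ be a complex with $n$ vertices such that $|K|$ is a disk. Suppose that every inner vertex lies in exactly six triangles and every outer vertex in at most three. Then there is a Groemer packing of $n$ disks with $P(C)=2b(K)$ such that $K$ is combinatorially isomorphic to the lattice triangulation of $C$.
\end{lemma}

\begin{proof}
Replace each triangle of $K$ by an equilateral triangle of side $2$, with the orientation inherited from $\mathbb E^2$, and glue these in the same way. The resulting space $M$ is homeomorphic to $|K|$. Lengths of curves in $M$ are measured triangle by triangle. Let $t_v\le3$ be the number of triangles at the outer vertex $v$.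

\emph{The developing map.} Fix a triangular lattice $\Lambda$ of edge $2$. For every triangle $T$ of $M$ and every orientation-preserving isometry $\chi$ of $T$ onto a triangle of $\Lambda$ take a copy $T_\chi$ of $T$. If $T$ and $T'$ share an edge, glue $T_\chi$ to $T'_{\chi'}$ along it whenever $\chi=\chi'$ on the edge. For given $\chi$ there is exactly one such $\chi'$, and $\chi(T)$, $\chi'(T')$ lie on opposite sides of the image edge. Let $\hat M$ be the resulting space. The maps $\chi$ agree where the copies are glued, so they define a continuous map $\hat M\to\mathbb E^2$.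

The projection $\hat M\to M$ is a covering. Over the interior of a triangle there is one sheet for each $\chi$, and over a neighborhood of an interior point of an edge the sheets on the two sides are matched bijectively. At an outer vertex the triangles form a chain, and the choice of $\chi$ on the first one determines it on the others; so the open star is evenly covered. At an inner vertex consecutive triangles are placed on consecutive sectors of angle $\frac\pi3$ about the image of the vertex. After six steps we return to the first sector with the same $\chi$, so this star is evenly covered too. A covering of a disk has a section, because the disk is simply connected and locally path connected. Composing a section with $\hat M\to\mathbb E^2$ we obtain a continuous map $h\colon M\to\mathbb E^2$ that maps each triangle isometrically onto a triangle of $\Lambda$. Every point of $M$ has arbitrarily small open neighborhoods $U$ that $h$ maps homeomorphically, preserving lengths of curves, onto a convex set: a round disk for a point in the interior of $M$, a half-disk for an interior point of a boundary edge, and a sector of angle $t_v\frac\pi3\le\pi$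 for an outer vertex $v$.

\emph{$h$ is injective and $h(M)$ is convex.} Let $p\ne q$ in $M$. The infimum of the lengths of paths is a metric on the compact connected polyhedron $M$, and by the Arzel\`a--Ascoli theorem there is a shortest path from $p$ to $q$; parametrize it by arc length. Near each parameter value it runs in a neighborhood $U$ as above. The image of such a subarc is the straight segment between its ends, traversed at unit speed: otherwise this segment, which lies in the convex set $h(U)$, would be shorter, and its preimage in $U$ would shorten the path. So the image of the whole path is locally affine in the parameter, hence a straight segment of positive length from $h(p)$ to $h(q)$. Thus $h(p)\ne h(q)$, and the segment lies in $h(M)$.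

\emph{The packing.} The set $Q=h(M)$ is a compact convex set tiled by triangles of $\Lambda$ in the combinatorial pattern of $K$. A point of $\Lambda$ in $Q$ lies in a tile and is therefore a vertex of it. So $\Lambda\cap Q$ consists of the $n$ images of the vertices, and $Q$ is its convex hull. Since $h$ is a homeomorphism onto $Q$, the sets $h(U)$ are neighborhoods in $Q$, and their shapes show $\partial Q=h(\partial M)$. Hence $P(Q)=2b$ with $b=b(K)$, and $A(Q)=\sqrt3(2n-b-2)$ by \eqref{eq:euler}. Then $\frac1{2\sqrt3}A(Q)+\frac14P(Q)+1=(n-\frac b2-1)+\frac b2+1=n$, which is equality in \eqref{eq:TG}.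
\end{proof}

The hypothesis $t_v\le3$ cannot be dropped: four lattice triangles around a common vertex form a sector of angle $\frac{4\pi}3$, which is not convex. In the proof below an outer vertex with four triangles is possible, but only where a collapse has opened a notch, and the gain of that collapse is what excludes it.

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
By Lemma~\ref{lem:unsat} we may assume that $X$ is saturated, and we use \eqref{eq:both}. As $b+s\ge k$, there are three cases.

\medskip\noindent\emph{Case I: $s\ge1$.} Here $\Delta\ge b+\kappa\ge b+2s\ge k+s\ge k+1$. We show that (A) holds. Suppose $\Delta=k+1$. Then $s=1$, $\kappa=2$, $b+1=k$ and $\Delta=b+\kappa$, so Lemma~\ref{lem:tight} applies. An equilateral triangle contributes $0$ to $\kappa$ and a right isosceles triangle contributes $1$, so $K=K_0$ has exactly two right isosceles triangles. A hypotenuse has length $2\sqrt2\neq2$, so it has $w=0$, and the second triangle on it is right isosceles as well. Hence the two share their hypotenuse and form a square. Regard the square and the equilateral triangles as the cells of a subdivision of $C$. At a vertex of the square the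 angles of the cells add up to $\frac\pi2+j\frac\pi3$, where $j$ is the number of equilateral triangles there. This is never $2\pi$, so the vertex lies on $\partial C$, the sum is at most $\pi$, and $j\le1$. Consequently two adjacent sides of the square cannot both carry a triangle, and a triangle on a side of the square is the only other cell at both ends of that side, so its other two edges lie on $\partial C$. The cells of a subdivision of a convex polygon are connected through common edges, so $C$ is the square with at most two triangles, on opposite sides. Then $n=b\in\{4,5,6\}$ and $k=\psi(n)=n=b$, contradicting $b+1=k$.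

\medskip\noindent\emph{Case II: $s=0$ and $b\ge k+1$.} Here $\Delta\ge b+\kappa\ge k+1$. If $\Delta=k+1$, then $b=k+1$, $\kappa=0$ and $\Delta=b+\kappa$, and Lemma~\ref{lem:tight} gives (B). Otherwise (A) holds.

\medskip\noindent\emph{Case III: $s=0$ and $b=k$.} Now $\kappa<2$ and $b+s=\psi(n)$. By Proposition~\ref{prop:comb} there is no cut vertex, so $|K|$ is a disk by Lemma~\ref{lem:structure}(b). If $d$ triangles surround an inner vertex, their angles there satisfy $\sum(\frac\pi3-\theta)=\frac\pi3(d-6)$, so \eqref{eq:devsum} gives $\kappa\ge2|d-6|$, and $d=6$. If every outer vertex lies in at most three triangles of $K$, Lemma~\ref{lem:develop} yields a Groemer packing of $n$ disks with perimeter $2k$, that is, a Wegner packing, and (C) holds.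

It remains to treat an outer vertex $v$ that lies in $t\ge4$ triangles of $K$. Let $\omega<2\pi$ be the angle of $|K|$ at $v$. By \eqref{eq:devsum},
\begin{equation}\label{eq:omega}
\kappa\ge\frac6\pi\Bigl(t\,\frac\pi3-\omega\Bigr)\ge8-\frac{6\omega}\pi .
\end{equation}
As $\kappa<2$, we get $\omega>\pi$. Since $|K|$ lies in the convex set $C$, the point $v$ is in the interior of $C$. So the triangles of $K_0$ at $v$ form a closed cycle, and at least one of them was collapsed. Let $T$ be the first. At that moment all edges at $v$ had $w=0$, so the longest edge of $T$ is the one opposite $v$. Thus $T$ has its obtuse angle $\gamma$ at $v$, and $\gamma\le2\pi-\omega$ because $T\notin K$. If $\omega\le\frac{7\pi}6$, then $\kappa\ge1$ by \eqref{eq:omega}, and $\Delta\ge k+1+g(T)/u>k+1$. If $\omega>\frac{7\pi}6$, then $\frac\pi2<\gamma<\frac{5\pi}6$ and $\sin\gamma>\frac12$, so $g(T)>\sqrt2-1>u$ by Lemma~\ref{lem:gain}, and $\Delta\ge k+g(T)/u>k+1$. In both cases (A) holds.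
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Suppose that no Wegner packing of $n$ disks exists. Then $n\ge3$, since two touching disks form a Wegner packing, and alternative (C) of Theorem~\ref{thm:dich} is impossible; this is the only use of the hypothesis. So (A) or (B) holds. Hence $\Delta\ge k+1$, and equality implies (B). Conversely, a Groemer packing with $P(C)=2(k+1)$ has $\Delta=k+1$ by \eqref{eq:groemerDelta}.
\end{proof}

Theorem~\ref{thm:dich} also contains a stability statement.

\begin{corollary}\label{cor:stab}
Let $n\ge3$. Every packing of $n$ unit disks with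
\[
A(D)<2\sqrt3(n-1)+(2-\sqrt3)\bigl\lceil\sqrt{12n-3}-2\bigr\rceil+\pi
\]
is saturated, and its reduced Delaunay complex $K$ is combinatorially that of a Wegner packing. In this case
\[
A(D)-\bigl[2\sqrt3(n-1)+uk+\pi\bigr]=\sum_{T\in K}\bigl(A(T)-\sqrt3\bigr)+\sum_{e\in K}w(e)\bigl(\ell(e)-2\bigr)+\sum g\ \ge\ u\,\kappa(K),
\]
where $\sum g$ runs over the collapsed triangles.
\end{corollary}

\begin{proof}
The hypothesis says $\Delta<k+1$, which excludes (A) and (B). The formula is \eqref{eq:identity} with $b(K)=k$, followed by Proposition~\ref{prop:area}.
\end{proof}

\section{When do Wegner packings exist?}\label{sec:exist}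

The hull of a Groemer packing is a lattice triangle with three corners cut off. Four integers describe it, and the question whether perimeter $2k$ is compatible with $n$ lattice points becomes a question about a quadratic form.

\begin{theorem}\label{thm:exist}
Let $n\ge2$, $k=\lceil\sqrt{12n-3}-3\rceil$ and $N=(k+3)^2-12n+3\ge0$. A Wegner packing of $n$ disks exists if and only if $N=x^2+3y^2+3z^2$ for some integers $x,y,z$. Hence
\[
\min A(D)=2\sqrt3(n-1)+(2-\sqrt3)(k+\varepsilon_n)+\pi ,
\]
where $\varepsilon_n=0$ if $N$ is so representable and $\varepsilon_n=1$ otherwise.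
\end{theorem}

Let $\Lambda$ be a triangular lattice of edge $2$. Dividing the signed distances from the three lattice lines through one lattice point by $\sqrt3$, with suitable signs, we obtain affine functions $\ell_1,\ell_2,\ell_3$ with $\ell_1+\ell_2+\ell_3=0$ such that $\Lambda$ is the set where all three are integers. The lines through two adjacent lattice points are the lines on which some $\ell_i$ has a fixed integer value. Fix integers $\alpha_i$ and put $m_i=\ell_i-\alpha_i$ and $r=-(\alpha_1+\alpha_2+\alpha_3)$, so that $m_1+m_2+m_3=r$. For $r\ge0$ the set $\{m_i\ge0\}$ is a lattice triangle with $r$ edges per side. Given integers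
\begin{equation}\label{eq:admissible}
a_1,a_2,a_3\ge0\quad\text{with}\quad a_i+a_j\le r\ \ (i\ne j),
\end{equation}
let $\Pi=\Pi(r;a_1,a_2,a_3)=\{0\le m_i\le r-a_i,\ i=1,2,3\}$ be this triangle with corners of sizes $a_i$ cut off (Figure~\ref{fig:18}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(0.6cm,0cm)},y={(0.3cm,0.5196cm)}]
\draw[dashed] (0,0)--(5,0)--(0,5)--cycle;
\draw[thick] (1,0)--(4,0)--(4,1)--(1,4)--(0,4)--(0,1)--cycle;
\draw plot[only marks,mark=*,mark size=1.5pt] coordinates
{(1,0)(2,0)(3,0)(4,0)(0,1)(1,1)(2,1)(3,1)(4,1)(0,2)(1,2)(2,2)(3,2)(0,3)(1,3)(2,3)(0,4)(1,4)};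
\begin{scope}[xshift=4.6cm]
\draw[dashed] (0,0)--(6,0)--(0,6)--cycle;
\draw[thick] (1,0)--(3,0)--(3,3)--(2,4)--(0,4)--(0,1)--cycle;
\draw plot[only marks,mark=*,mark size=1.5pt] coordinates
{(1,0)(2,0)(3,0)(0,1)(1,1)(2,1)(3,1)(0,2)(1,2)(2,2)(3,2)(0,3)(1,3)(2,3)(3,3)(0,4)(1,4)(2,4)};
\end{scope}
\end{tikzpicture}
\caption{The centers of two noncongruent Wegner packings of $18$ disks. Left: a lattice triangle with $5$ edges per side and corners of sizes $1,1,1$ cut off. Right: $6$ edges per side and corners of sizes $3,2,1$ cut off. Each hexagon has $12$ boundary edges.}\label{fig:18}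
\end{figure}

\begin{lemma}\label{lem:param}
Assume \eqref{eq:admissible}, and put $S=a_1+a_2+a_3$, $b=3r-S$ and
\[
t=2r-b,\qquad p=a_1-a_2,\qquad q=a_2-a_3,\qquad \rho=p^2+pq+q^2 .
\]
Then $P(\Pi)=2b$, the number $n$ of lattice points in $\Pi$ satisfies
\begin{equation}\label{eq:form}
(b+3)^2-12n+3=3t^2+4\rho ,
\end{equation}
and if $n\ge2$ these points are the centers of a Groemer packing with $C=\Pi$. Every Groemer packing arises in this way.
\end{lemma}

\begin{proof}
The removed corners $\{m_i>r-a_i\}$ of the triangle are disjoint, since $m_i>r-a_i$ and $m_j>r-a_j$ would give $m_i+m_j>2r-a_i-a_j\ge r$. The triangle has area $\sqrt3r^2$ and $\frac{(r+1)(r+2)}2$ lattice points; the $i$th corner has area $\sqrt3a_i^2$ and $\frac{a_i(a_i+1)}2$ lattice points. The boundary of $\Pi$ consists of three sides with $r-a_i-a_j$ lattice edges and three cuts with $a_i$ lattice edges, $3r-S$ in total; if $\Pi$ is a segment, then $a_i=r$ for one $i$, the other two sizes are $0$, and the segment is counted twice, as it should be. So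
\[
A(\Pi)=\sqrt3\Bigl(r^2-\sum a_i^2\Bigr),\qquad P(\Pi)=2(3r-S),\qquad n=\frac{r^2+3r+2}2-\frac{\sum a_i^2+S}2 ,
\]
and $\frac1{2\sqrt3}A(\Pi)+\frac14P(\Pi)+1=\frac12(r^2-\sum a_i^2)+\frac12(3r-S)+1=n$. The vertices of $\Pi$ have coordinates $r-a_i,a_i,0$ in some order, so they are lattice points, and $\Pi$ is the hull of $\Lambda\cap\Pi$. This gives the Groemer packing. Next,
\[
(b+3)^2-12n+3=b^2+6(3r-S)-6r^2-18r+6\sum a_i^2+6S=b^2-6r^2+6\sum a_i^2 .
\]
Insert $3\sum a_i^2=S^2+\sum_{i<j}(a_i-a_j)^2=(3r-b)^2+2\rho$. The right side becomes $b^2-6r^2+2(3r-b)^2+4\rho=3(2r-b)^2+4\rho$.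

Conversely, take a Groemer packing, with lattice $\Lambda$ as in Groemer's description. Let $\alpha_i$ and $\beta_i$ be the minimum and maximum of $\ell_i$ on $C$; they are attained at vertices of $C$ and so are integers. Then $C=\{\alpha_i\le\ell_i\le\beta_i,\ i=1,2,3\}$: if $C$ has interior points, it is the intersection of the half-planes bounded by its sides, each of the form $\ell_i\ge\alpha_i$ or $\ell_i\le\beta_i$, and if $C$ is a segment on which $\ell_1$ is constant, it is cut out by the conditions on $\ell_1$ and $\ell_2$. Put $a_i=r-(\beta_i-\alpha_i)$. On $C$ we have $m_i\le m_1+m_2+m_3=r$, so $a_i\ge0$. A point of $C$ with $m_3=0$ satisfies $r=m_1+m_2\le2r-a_1-a_2$, so $a_1+a_2\le r$, and the same holds for the other pairs. Thus $C=\Pi(r;a_1,a_2,a_3)$, and the centers are the lattice points in it.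
\end{proof}

For $n=18$ we have $k=12$ and $N=225-213=12$. The polygons of Figure~\ref{fig:18} have $b=12$ and $(t,\rho)=(-2,0)$ and $(0,3)$, the two ways of writing $12=3t^2+4\rho$ up to the sign of $t$.

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
The formula for the minimum follows from the first assertion: use Theorem~\ref{thm:wegner} if a Wegner packing exists, and Theorems~\ref{thm:groemer} and \ref{thm:main}(ii) if not.

\emph{Necessity.} For a Wegner packing $b=k$, and \eqref{eq:form} together with $4\rho=(2p+q)^2+3q^2$ gives $N=(2p+q)^2+3q^2+3t^2$.

\emph{Sufficiency.} Let $N=x^2+3y^2+3z^2$. If $k\le15$, then $12n-3\le18^2$, so $n\le27<121$, and a Wegner packing exists. Let $k\ge16$. We solve the relations of Lemma~\ref{lem:param} backwards with $b=k$. Congruences modulo $4$ and $3$ make the solution integral, and the smallness of $N$ compared with $k^2$ gives \eqref{eq:admissible}.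

Modulo $4$ we have $N\equiv x^2-y^2-z^2$, and $N\equiv(k+3)^2+3$ is $0$ for even $k$ and $3$ for odd $k$. If $N\equiv0$, then $x,y,z$ are all even, or $x$ and exactly one of $y,z$ are odd. If $N\equiv3$, then $x$ is even and exactly one of $y,z$ is odd, or all three are odd. So after possibly exchanging $y$ and $z$ we have $x\equiv y\pmod2$. Put $q=y$, $p=(x-y)/2$, $t=z$ and $\rho=p^2+pq+q^2$; then $N=3t^2+4\rho$. Modulo $4$ this gives $3t^2\equiv N$, so $t\equiv k\pmod2$, and $r=(k+t)/2$ is an integer. Modulo $3$ we have $(p-q)^2\equiv\rho\equiv N\equiv k^2$, so $p-q\equiv\pm k$. Replacing $(x,y)$ by $(-x,-y)$ changes the signs of $p$ and $q$, so we may assume $p-q\equiv-k\pmod3$. Put $S=3r-k=\frac{k+3t}2$. Then $S-p+q\equiv0\pmod3$, and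
\[
a_2=\frac{S-p+q}3,\qquad a_1=a_2+p,\qquad a_3=a_2-q
\]
are integers with sum $S$. We have $a_i=(S+L_i)/3$ with $L_1=2p+q$, $L_2=q-p$, $L_3=-p-2q$. The differences $4\rho-L_i^2$ are $3q^2$, $3(p+q)^2$, $3p^2$, so $L_i^2\le4\rho$.

Condition \eqref{eq:admissible} asks that $a_i\ge0$ and $S-a_i\le r$ for all $i$; the latter means $a_i\ge S-r=2r-k=t$. Multiplying by $6$, we see that these conditions read $k+3t+2L_i\ge0$ and $k-3t+2L_i\ge0$, and both follow from $k\ge3|t|+2|L_i|$. From $\varphi(n)>k-1$ we get $12n-3\ge(k+2)^2+1$, so $N\le2k+4$. By the Cauchy--Schwarz inequality
\[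
\bigl(3|t|+2|L_i|\bigr)^2\le(3+4)\bigl(3t^2+L_i^2\bigr)\le7N\le14k+28\le k^2 ,
\]
the last step because $k(k-14)\ge32$ for $k\ge16$. So $\Pi(r;a_1,a_2,a_3)$ exists, it has $b=3r-S=k$, and its parameters $t,p,q$ are the ones chosen. By \eqref{eq:form} its number $n'$ of lattice points satisfies $(k+3)^2-12n'+3=N$, so $n'=n$, and we have a Wegner packing.
\end{proof}

\begin{remark}
The numbers $9^a(3c+2)$ with $a,c\ge0$ are not of the form $x^2+3y^2+3z^2$. For $a=0$ this holds because $x^2\not\equiv2\pmod3$. If $a\ge1$, then $3\mid x$, then $3\mid y^2+z^2$, which forces $3\mid y$ and $3\mid z$, and one divides by $9$. For example, $n=121$ gives $k=36$ and $N=39^2-1449=72=9\cdot8$, so $\varepsilon_{121}=1$ and the least area is $240\sqrt3+37(2-\sqrt3)+\pi$. The converse, that every other nonnegative integer is represented, is a classical theorem of Dickson \cite{Dickson}, which we quote without proof. Granting it, and since $N\equiv k^2\not\equiv2\pmod3$, one has $\varepsilon_n=1$ exactly when $N=9^a(3c+2)$ with $a\ge1$ and $c\ge0$. Nothing else in this paper depends on Dickson's theorem.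
\end{remark}

\begin{thebibliography}{9}

\bibitem{DCG}
Discrete Comput Geom \textbf{37}:245--249 (2007), DOI: 10.1007/s00454-006-1277-4,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00454-006-1277-4.pdf}.

\bibitem{Dickson}
Dickson, \emph{Modern Elementary Theory of Numbers}, 1939, table of regular ternary forms.

\end{thebibliography}
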